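# Extending functionals from right ideals and from submodules of $R^n$

## Functionals, and four injectivity conditions

Rings are associative with identity. For a ring $R$, the right module $R^n$ consists of columns, and $e_1,\dots,e_n$ is its standard basis.

**Definition (functional).** A *right $R$-linear functional* on a right $R$-module $M$ is a homomorphism of right modules $M\to R_R$.

For example, a functional $h$ on $R^n$ is determined by the row $c=(h(e_1),\dots,h(e_n))$, since $h(z)=cz$ for every column $z$; conversely every row gives a functional. So a functional on $N\subseteq R^n$ extends to $R^n$ exactly when it is left multiplication by a row. In particular, a functional $f$ on a right ideal $I$ extends to $R$ exactly when there is $a\in R$ with $f(x)=ax$ for all $x\in I$.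

**Definition (F-injective).** $R$ is *right F-injective* if for every finitely generated right ideal $I$, every functional $I\to R$ extends to $R$.

For example, let $R=k[t]/(t^2)$ with $k$ a field. The ideals are $0$, $tR$ and $R$. If $f:tR\to R$ is a functional, then $f(t)t=f(t^2)=0$, so $f(t)=\lambda t$ with $\lambda\in k$, and $f$ is multiplication by $\lambda$. Hence $R$ is F-injective.

**Definition (P-injective).** $R$ is *right P-injective* if functionals on principal right ideals extend to $R$.

For example, $\mathbb Z$ is not P-injective: the functional $2\mathbb Z\to\mathbb Z$, $2\mapsto 1$, does not extend, since $1=2a$ has no solution. Similarly $k[x,y]/(x,y)^2$ is not P-injective: $x\mapsto y$ defines a functional on $(x)=kx$, because $x$ and $y$ have the same annihilator $(x,y)$, but $y\in (x)$ is false.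

**Definition (FP-injective).** $R$ is *right FP-injective* (also called right exact) if for every $n\ge1$ and every finitely generated submodule $N\subseteq R^n$, every functional $N\to R$ extends to $R^n$.

For example, a division ring is FP-injective, because every subspace of $R^n$ has a complement. Taking $n=1$ shows that every right FP-injective ring is right F-injective.

The definitions become concrete through matrices. A finitely generated $N\subseteq R^p$ is a column space $GR^q$ with $G\in M_{p\times q}(R)$. A functional $f$ on $GR^q$ is determined by the row $b=(f(Ge_1),\dots,f(Ge_q))$, with $f(Gs)=bs$. A row $b\in R^q$ arises this way exactly when $Gs\mapsto bs$ is well defined. So: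
$$\begin{aligned}&\text{functionals on } GR^q \ \longleftrightarrow\ \text{rows } b \text{ such that } Gs=0\Rightarrow bs=0;\\ &\text{the functional extends to } R^p \iff b=cG \text{ for some row } c\in R^p.\end{aligned}\tag{1}$$
For $R=\mathbb Z$, $G=(2)$, $b=(1)$ this is the example above.

**Definition (self-injective; Baer's criterion).** Baer's criterion states that $R$ is right self-injective if and only if every functional on a right ideal of $R$, finitely generated or not, extends to $R$. Self-injectivity implies that functionals on all submodules of $R^n$ extend, so a right self-injective ring is right FP-injective.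

The ring $k[t]/(t^2)$ is self-injective by the computation above. For a ring that is F-injective but not self-injective, let $R$ be the ring of eventually constant sequences in a field $k$. A finitely generated ideal is $eR$, where $e$ is the indicator of the union of the supports of its generators; $e$ is idempotent, so a functional on $eR$ is multiplication by $f(e)$. Hence $R$ is F-injective. On the ideal of finitely supported sequences, multiplication by $(1,0,1,0,\dots)$ is a functional; an extension would be multiplication by a sequence that agrees with $(1,0,1,0,\dots)$ at every place, and no such sequence lies in $R$. The missing infinite object here is worth keeping in mind.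

**Definition (coherent).** $R$ is *right coherent* if every finitely generated right ideal is finitely presented.

Right noetherian rings are right coherent. The ring of eventually constant sequences is coherent, since $eR$ is a direct summand of $R$. The ring $k\oplus W$ with $W$ an infinite-dimensional space and $W^2=0$ is not: for $0\ne v\in W$ we have $vR\cong R/W$, and $W$ is not finitely generated.

A ring is *local* with radical $J$ if $R/J$ is a division ring; then the elements outside $J$ are units.

## From ideals to submodules of $R^n$: the question and the results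

In Baer's criterion, right ideals suffice: extension from right ideals of $R$ gives extension from submodules of all modules. Now restrict everything to finitely generated objects. If functionals on finitely generated right ideals extend, must functionals on finitely generated submodules of every $R^n$ extend? That is:

*Is every right F-injective ring right FP-injective?*

The source of the problem is "Linear Algebra Over Semirings" (https://www.escholar.manchester.ac.uk/api/datastream?publicationPid=uk-ac-man-scw:246131&datastreamId=FULL-TEXT.PDF). The answer is no. Here is what we shall prove.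

**Theorem 1.** Let $k$ be a field and $m\ge1$. There is a local $k$-algebra $R=R_m$ with radical $J$, $R/J=k$, $J^4=0$, such that

* (a) for every finitely generated $N\subseteq R^p$ with $p\le m$, every right $R$-linear functional $N\to R$ extends to $R^p$;
* (b) there is a cyclic submodule of $R^{m+1}$ with a right $R$-linear functional to $R$ that does not extend to $R^{m+1}$.

In particular $R_1$ is right F-injective but not right FP-injective. For general $m$, checking extension on finitely generated submodules of $R^m$ never suffices. The algebra is explicit and of countable dimension.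

**Corollary 2.** $M_m(R_m)$ is right F-injective, and $M_{m+1}(R_m)$ is not right P-injective. So right F-injectivity is not Morita invariant.

**Theorem 3.** A right F-injective ring $R$ is right FP-injective if (i) $R$ is right coherent, or (ii) $R$ is local with $J^3=0$.

By (ii), the exponent $4$ in Theorem 1 is the smallest possible for local rings.

Two cases can be done at once. If $N=I_1\oplus I_2\subseteq R^2$ with $I_1,I_2$ finitely generated right ideals, then a functional on $N$ is $(z_1,z_2)\mapsto f_1(z_1)+f_2(z_2)$, and F-injectivity extends $f_1$ and $f_2$ separately. The other easy case is a unit coordinate.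

**Lemma 4.** Let $R$ be any ring and $p\ge1$. Suppose functionals on finitely generated submodules of $R^{p-1}$ extend to $R^{p-1}$. If $N\subseteq R^p$ is finitely generated and contains an element with a unit coordinate, then every functional on $N$ extends to $R^p$.

*Proof.* Let $v\in N$ with $v_i=u$ a unit. Replacing $e_i$ by $v$ in the standard basis gives a basis: it generates because $e_i=(v-\sum_{j\ne i}e_jv_j)u^{-1}$, and if $vr_i+\sum_{j\neq i}e_jr_j=0$, then the $i$-th coordinate gives $ur_i=0$, so $r_i=0$ and then all $r_j=0$. So some automorphism $\theta$ of $R^p$ sends $v$ to $e_1$. Replacing $N$ by $\theta(N)$ and $f$ by $f\theta^{-1}$ (an extension $h$ of the latter gives the extension $h\theta$ of $f$), we may assume $e_1\in N$. For $z\in N$ we have $z=e_1z_1+(z-e_1z_1)$, so $N=e_1R\oplus N'$ with $N'=N\cap(0\oplus R^{p-1})$. Here $N'\cong N/e_1R$ is finitely generated. By hypothesis $f|_{N'}$ extends to some $h:R^{p-1}\to R$, and $(z_1,z')\mapsto f(e_1)z_1+h(z')$ extends $f$. $\square$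

## Forgetting one coordinate

The natural first attempt is induction on the number of coordinates. Let $p\ge2$, let $\pi:R^p\to R^{p-1}$ forget the first coordinate, let $N\subseteq R^p$ be finitely generated, and write $N\cap\ker\pi=I\oplus0$ with $I$ a right ideal.

**Lemma 5.** Let $R$ be right F-injective and suppose functionals on finitely generated submodules of $R^{p-1}$ extend. If $I$ is finitely generated, then every functional $f$ on $N$ extends to $R^p$.

*Proof.* By F-injectivity there is $c\in R$ with $f(z,0)=cz$ for $z\in I$. The functional $n\mapsto f(n)-cn_1$ vanishes on $N\cap\ker\pi$, so it factors through $\pi(N)$. This is a finitely generated submodule of $R^{p-1}$, so there is $h:R^{p-1}\to R$ with $f(n)-cn_1=h(\pi(n))$ for $n\in N$. Then $z\mapsto cz_1+h(\pi(z))$ extends $f$. $\square$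

Everything hinges on whether $I$ is finitely generated. Theorem 3 collects two situations in which it can be arranged.

**Proof of Theorem 3.** Let $R$ be right F-injective. We prove by induction on $p$ that functionals on finitely generated $N\subseteq R^p$ extend. The case $p=1$ is F-injectivity. Let $p\ge2$, with $\pi$ and $I$ as above.

**Step 1: coherent rings.** The purpose is to show that $I$ is finitely generated when $R$ is right coherent. We use two textbook facts.

First, if $N$ is finitely generated, $L$ is finitely presented and $\rho:N\to L$ is onto, then $\ker\rho$ is finitely generated. Indeed, choose a surjection $\sigma:R^a\to L$ with finitely generated kernel $K$, and lift it to $h:R^a\to N$ with $\rho h=\sigma$. Then $h(K)\subseteq\ker\rho$, $\ N=\ker\rho+h(R^a)$, and $\ker\rho\cap h(R^a)=h(K)$. Hence $\ker\rho/h(K)\cong N/h(R^a)$ is finitely generated, and so is $h(K)$; therefore so is $\ker\rho$.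

Second, an extension of a finitely presented module $L$ by a finitely presented module $L_1$ is finitely presented. Given $0\to L_1\to N\to L\to0$, take surjections $F_1\to L_1$ and $F_2\to L$ from finitely generated free modules with finitely generated kernels $K_1,K_2$. Lifting $F_2\to L$ to $N$ gives a surjection $F_1\oplus F_2\to N$, whose kernel is, by the snake lemma, an extension of $K_2$ by $K_1$; so it is finitely generated.

Now (Chase) every finitely generated submodule $N$ of a free module $R^p$ over a right coherent ring is finitely presented. For $p=1$ this is the definition. For $p\ge2$, $\pi(N)\subseteq R^{p-1}$ is finitely presented by induction, so $I\cong\ker(N\to\pi(N))$ is finitely generated by the first fact, hence finitely presented by coherence, and $N$ is finitely presented by the second fact. In particular $\pi(N)$ is finitely presented and $I$ is finitely generated. Lemma 5 applies, which proves (i).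

**Step 2: the size of $J^2$ when $R$ is local and $J^3=0$.** The purpose is to show that every right ideal contained in $J^2$ is finitely generated. Since $J^2J=0$, $J^2$ is a right vector space over the division ring $R/J$. Suppose $x,y\in J^2$ are right independent over $R/J$. Then $x\mapsto x$, $y\mapsto0$ defines a functional on $xR\oplus yR$. By F-injectivity there is $c\in R$ with $cx=x\ne0$ and $cy=0$. If $c\in J$, then $cx\in J^3=0$, a contradiction. So $c$ is a unit and $y=0$, again a contradiction. Hence $J^2$ has dimension at most $1$, and a right ideal inside $J^2$ is $0$ or $J^2$.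

**Step 3: $N\not\subseteq J^p$.** The purpose is to dispose of unit coordinates. Some element of $N$ has a coordinate outside $J$, that is, a unit. Lemma 4 applies by the induction hypothesis.

**Step 4: $N\subseteq J^p$.** The purpose is to show that $I$ is finitely generated. Choose generators $(c_1,d_1),\dots,(c_t,d_t)$ of $N$, with $c_i\in J$ and $d_i\in R^{p-1}$. The images of the $d_i$ span the $R/J$-space $\pi(N)/\pi(N)J$; reorder so that the images of $d_1,\dots,d_s$ form a basis. By Nakayama's lemma $d_1,\dots,d_s$ generate $\pi(N)$. For $i>s$, subtract from $(c_i,d_i)$ a combination of the first $s$ generators to get $d_i=0$; the new $c_i$ still lies in $J$. An element $\sum_i(c_i,d_i)x_i$ of $N$ lies in $\ker\pi$ exactly when $\sum_{i\le s}d_ix_i=0$. Hence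
$$I=\sum_{i>s}c_iR+K,\qquad K=\Big\{\sum_{i\le s}c_ix_i:\ \sum_{i\le s}d_ix_i=0\Big\}.$$
If $\sum_{i\le s}d_ix_i=0$, then reducing modulo $\pi(N)J$ gives $x_i\in J$ for all $i\le s$. So $K\subseteq J^2$. Since $K$ is a right ideal, Step 2 shows that it is finitely generated, and so is $I$. Lemma 5 applies, which proves (ii). $\blacksquare$

**The exact point where this stops.** In general, F-injectivity says nothing about $f|_I$ when $I$ is not finitely generated, and then Lemma 5 has no element $c$ to start from. A counterexample must make $I$ infinitely generated and must make $f|_I$ look like left multiplication by an infinite sum that is absent from the ring. If the ring is local, then $J^3\neq0$.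

## A local ring with a cyclic trilinear form

We look for a column $a=(a_0,\dots,a_m)^T$ and an element $\varphi$ such that $ar\mapsto\varphi r$ is a functional which wants to be left multiplication by an infinite row: formally
$$\varphi\ \text{"}=\text{"}\ \sum_n x_na_{\bar n}=\sum_{i=0}^m\Big(\sum_{\bar n=i}x_n\Big)a_i ,\qquad \bar n=\text{residue of } n \text{ mod } m+1 .$$
The sums $\sum_{\bar n=i}x_n$ will not exist in $R$, although $\varphi$ will. The purpose of letting the direction $a_{\bar n}$ rotate through $m+1$ values is to hide $\varphi$ from matrices with at most $m$ rows.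

**Step 1: the vector space.** The purpose is to fix notation. Let $n,l'$ range over $\mathbb N=\{0,1,\dots\}$ and $i,j,l$ over $\{0,\dots,m\}$. Let $X,A,Y$ have bases $\{x_n\}$, $\{a_i\}$, $\{y_{n,i}\}$, and put $V=X\oplus A\oplus Y$. Functionals on $X,A,Y$ are viewed as elements of $V^*$ by zero extension. Let $\xi_n,a_i^*,\eta_{n,i}\in V^*$ be the coordinate functionals of $x_n,a_i,y_{n,i}$. Let $\varphi\in V^*$ vanish on $X\oplus A$, with $\varphi(y_{n,i})=1$ if $n\equiv i\pmod{m+1}$ and $0$ otherwise. Put
$$X'=\operatorname{span}\{\xi_n\},\quad A'=\operatorname{span}\{a_i^*\},\quad Y'=\operatorname{span}\{\eta_{n,i}\}\oplus k\varphi,\quad U=X'\oplus A'\oplus Y'\subseteq V^*.$$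
Here $\varphi\notin\operatorname{span}\{\eta_{n,i}\}$, since $\varphi$ is nonzero on infinitely many $y_{n,i}$.

**Step 2: the product.** Let $R=R_m=k\oplus V\oplus U\oplus kw$, graded in degrees $0,1,2,3$, with identity $1\in k$ and
$$x_na_i=\eta_{n,i},\qquad a_iy_{n,j}=\delta_{ij}\xi_n,\qquad y_{n,i}x_{l'}=\delta_{nl'}a_i^*,\qquad vu=uv=u(v)w$$
for $v\in V$, $u\in U$. All other products of two basis elements of $V$ are $0$, and all products of degree at least $4$ are $0$. Write $r_0,r_X,r_A,r_Y,r_V,r_U,r_{X'}$ and so on for the components of $r\in R$, and $r_w\in k$ for its coefficient of $w$. The rules say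
$$rs=r_0s_0+(r_0s_V+s_0r_V)+(r_0s_U+s_0r_U+r_Xs_A+r_As_Y+r_Ys_X)+\big(r_0s_w+s_0r_w+r_U(s_V)+s_U(r_V)\big)w,\tag{2}$$
with $r_Xs_A\in Y'$, $r_As_Y\in X'$ and $r_Ys_X\in A'$.

**Step 3: associativity.** The purpose is to check that this is a ring. A triple of homogeneous elements with one of degree $0$ is clear, and a triple of positive degrees with total at least $4$ gives $0$ both ways. There remain $v_1,v_2,v_3\in V$. Put $t(v_1,v_2,v_3)=(v_1v_2)(v_3)$, the value of $v_1v_2\in U$ at $v_3$. Then $(v_1v_2)v_3=t(v_1,v_2,v_3)w$ and $v_1(v_2v_3)=t(v_2,v_3,v_1)w$. On basis elements,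
$$t(x_n,a_i,y_{l',j})=\eta_{n,i}(y_{l',j}),\qquad t(a_i,y_{l',j},x_n)=\delta_{ij}\xi_{l'}(x_n),\qquad t(y_{l',j},x_n,a_i)=\delta_{nl'}a_j^*(a_i),$$
and all three equal $\delta_{nl'}\delta_{ij}$. On every other basis triple $t=0$, because a nonzero product $v_1v_2$ lies in $Y'$, $X'$ or $A'$ according to its type, and then $v_3$ must lie in $Y$, $X$ or $A$ respectively. So $t$ is cyclically invariant and $R$ is associative.

**Step 4: $R$ is local.** $J=V\oplus U\oplus kw$ is an ideal with $J^4=0$ and $R/J=k$. Hence $R$ is local with radical $J$, and elements outside $J$ are units.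

**Step 5: a trace form.** The purpose is to turn annihilators into orthogonal complements. Let $\tau:R\to k$ be the coefficient of $w$. By (2),
$$\tau(rs)=r_0s_w+s_0r_w+r_U(s_V)+s_U(r_V).\tag{3}$$
So $\tau(rs)=\tau(sr)$. Since elements of $X',A',Y'$ vanish on the two other summands of $V$, the form pairs $k$ with $kw$, $X$ with $X'$, $A$ with $A'$, $Y$ with $Y'$, and all other pairs of components are orthogonal. It is nondegenerate: a nonzero element of $U\subseteq V^*$ is nonzero somewhere on $V$, and $U$ separates the points of $V$ because it contains all coordinate functionals.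

## A cyclic submodule of $R^{m+1}$ with a functional that does not extend

**Proof of Theorem 1(b).** Let $a=(a_0,\dots,a_m)^T\in R^{m+1}$ and define $f:aR\to R$ by $f(ar)=\varphi r$.

**Step 1: $f$ is well defined.** By (2), $a_ir=r_0a_i+a_ir_Y+r_U(a_i)w$. If $ar=0$, then $r_0=0$ and $a_ir_Y=0$ for all $i$. Since $a_iy_{n,j}=\delta_{ij}\xi_n$, the element $a_ir_Y$ records the coefficients in $r$ of all $y_{n,i}$, $n\in\mathbb N$; so $r_Y=0$. Hence $\varphi r=r_0\varphi+\varphi(r_Y)w=0$.

**Step 2: $f$ does not extend.** An extension would give $c_i\in R$ with $\varphi=f(a)=\sum_ic_ia_i$. By (2) the $Y'$-component of $c_ia_i$ is $(c_i)_Xa_i\in\operatorname{span}\{\eta_{n,i}:n\in\mathbb N\}$. So $\varphi\in\operatorname{span}\{\eta_{n,l}\}$, a contradiction. $\square$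

Let us see Lemma 5 fail here for $m=1$. In $N=aR\subseteq R^2$ we have $I=\{a_0r:a_1r=0\}$. The condition $a_1r=0$ means that $r_0=0$, that $r_Y$ involves no $y_{n,1}$, and that $r_U(a_1)=0$. Then $a_0r=a_0r_Y+r_U(a_0)w$, so $I=X'\oplus kw$. Since $IJ\subseteq kw$, this is not finitely generated. Taking $r=y_{n,0}$ gives $f(\xi_n,0)=\varphi y_{n,0}$, which is $w$ for $n$ even and $0$ for $n$ odd. If $f|_I$ were left multiplication by $c$, then, as $c\xi_n=c_0\xi_n+\xi_n(c_X)w$, the element $c_X$ would have coefficient $1$ at $x_n$ for every even $n$: this is the missing sum $\sum_{n\text{ even}}x_n$.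

Part (a) remains, and F-injectivity is delicate. If the construction is run with $m=0$, the two steps above show that $a_0r\mapsto\varphi r$ is a functional on $a_0R\subseteq R$ that does not extend, so $R_0$ is not even P-injective. In $R_1$, in contrast, $a_0r\mapsto\varphi r$ is not well defined: $a_0y_{1,1}=0$ while $\varphi y_{1,1}=w$. For arbitrary matrices with at most $m$ rows we need to control what happens up to finite-dimensional errors.

## Closed subspaces and good maps in paired spaces

**Definition (paired space, closed subspace).** A *paired space* $(E,E')$ is a pair of $k$-vector spaces with a nondegenerate bilinear form $\langle\ ,\ \rangle:E\times E'\to k$. Orthogonals $^\perp$ are taken in the other member. A subspace $P$ is *closed* if $P=P^{\perp\perp}$.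

Every $Q^\perp$ is closed, as $Q^{\perp\perp\perp}=Q^\perp$. Intersections of closed subspaces are closed, as $\bigcap P_i=\bigcap P_i^{\perp\perp}=(\sum P_i^\perp)^\perp$.

For example, let $E=k^{(\mathbb N)}$ (finitely supported sequences) and $E'=k^{(\mathbb N)}\oplus k(1,1,1,\dots)$, with $\langle e,e'\rangle=\sum e_ne'_n$. The subspace $k^{(\mathbb N)}\subseteq E'$ has orthogonal $0$ in $E$, so its double orthogonal is all of $E'$: it is not closed.

**Definition (adjointable, good).** A linear map $T:E\to F$ between paired spaces is *adjointable* if there is $T':F'\to E'$ with $\langle Te,f'\rangle=\langle e,T'f'\rangle$. It is *good* if $\operatorname{im}T$ and $\operatorname{im}T'$ are both closed.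

By nondegeneracy, $Te=0$ means $\langle e,T'f'\rangle=0$ for all $f'$, so $\ker T=(\operatorname{im}T')^\perp$; likewise $\ker T'=(\operatorname{im}T)^\perp$. Thus $T$ is good exactly when $\operatorname{im}T=(\ker T')^\perp$ and $\operatorname{im}T'=(\ker T)^\perp$. Also, $T'$ is adjointable for the reversed pairs $(F',F)$, $(E',E)$, with adjoint $T$, and $T'$ is good if $T$ is.

For example, keep $(E,E')$ as above and let $(F,F')=(k^{(\mathbb N)},k^{(\mathbb N)})$ with the same formula for the form. The identity $T:E\to F$ is adjointable, $T'$ being the inclusion $k^{(\mathbb N)}\subseteq E'$. Here $\operatorname{im}T=F$ is closed but $\operatorname{im}T'$ is not, so $T$ is not good. The map $F\to k$, $e\mapsto\sum e_n$, is not adjointable (pairing $k$ with $k$ by multiplication), since the adjoint would send $1$ to $(1,1,\dots)\notin F'$.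

**Lemma 6.** If $P$ is closed and $Q$ is finite-dimensional, then $P+Q$ is closed.

*Proof.* By induction on $\dim Q$ we may take $Q=ke$ with $e\notin P$. As $e\notin P^{\perp\perp}$, there is $p'\in P^\perp$ with $\langle e,p'\rangle=1$ after scaling. Let $z\in(P+ke)^{\perp\perp}$. For $q'\in P^\perp$ the element $q'-\langle e,q'\rangle p'$ is orthogonal to $P$ and to $e$, so $z$ is orthogonal to it: $\langle z,q'\rangle=\langle e,q'\rangle\langle z,p'\rangle$. Hence $z-\langle z,p'\rangle e$ is orthogonal to all $q'\in P^\perp$, so it lies in $P^{\perp\perp}=P$, and $z\in P+ke$. $\square$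

**Lemma 7.** If $T:E\to F$ is good and $S:E\to F$ is adjointable of finite rank, then $T+S$ is good.

*Proof.* **Step 1: reduction to rank one.** The purpose is to perturb by one dimension at a time. Let $f_1,\dots,f_r$ be a basis of $\operatorname{im}S$. By nondegeneracy the map $F'\to(\operatorname{im}S)^*$ has image separating the points of the finite-dimensional space $\operatorname{im} S$, so it is onto; choose $f'_l\in F'$ with $\langle f_j,f'_l\rangle=\delta_{jl}$. Then
$$Se=\sum_j\langle Se,f'_j\rangle f_j=\sum_j\langle e,S'f'_j\rangle f_j .$$
Each summand has the form $e\mapsto\langle e,e'\rangle f$, which is adjointable with adjoint $f'\mapsto\langle f,f'\rangle e'$. Adding the summands to $T$ one after another, we may assume $Se=\langle e,e'\rangle f$. Since $S'$ has the same shape and $T'$ is good, by symmetry it suffices to show that $\operatorname{im}(T+S)$ is closed.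

**Step 2: reduction to a hyperplane.** Put $E_0=\{e:\langle e,e'\rangle=0\}$, of codimension at most $1$. On $E_0$ we have $T+S=T$, so $\operatorname{im}(T+S)$ is the sum of $T(E_0)$ and a space of dimension at most $1$. By Lemma 6 it suffices that $T(E_0)$ is closed.

**Step 3: $T(E_0)$ is closed.** If $E_0=E$, or if $\ker T\not\subseteq E_0$ (so that $E=E_0+\ker T$), then $T(E_0)=\operatorname{im}T$ is closed. Otherwise $\ker T\subseteq E_0$, that is, $e'\in(\ker T)^\perp=\operatorname{im}T'$, because $T$ is good. Write $e'=T'g'$. Then $E_0=\{e:\langle Te,g'\rangle=0\}$, so $T(E_0)=\operatorname{im}T\cap\{g'\}^\perp$ is an intersection of two closed subspaces. $\square$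

## Column maps over $R_m$, up to finite rank

Pair columns $s\in R^q$ with rows $r\in R^q$ by $\langle s,r\rangle=\tau(\sum_jr_js_j)=\tau(rs)$. This is nondegenerate by Step 5 of the construction of the ring. For $G\in M_{p\times q}(R)$ let $\lambda_G:R^q\to R^p$, $s\mapsto Gs$, on columns. Since $\tau(c(Gs))=\tau((cG)s)$, it is adjointable with $\lambda_G'(c)=cG$ on rows.

**Lemma 8.** If $\lambda_G$ is good, then every right $R$-linear functional $f:GR^q\to R$ extends to $R^p$.

*Proof.* By (1), $f(Gs)=bs$ for a row $b$ such that $Gs=0$ implies $bs=0$, hence $\langle s,b\rangle=\tau(bs)=0$. So $b\in(\ker\lambda_G)^\perp=\operatorname{im}\lambda_G'$, which means $b=cG$. Then $z\mapsto cz$ extends $f$. $\square$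

**Proposition 9.** If $p\le m$ and all entries of $G\in M_{p\times q}(R)$ lie in $J$, then $\lambda_G$ is good.

The proof takes the rest of this section.

**Step 1: only the $A$-components matter.** The purpose is to replace $\lambda_G$ by a simpler map. For $\alpha\in A$ let $\mu_\alpha:R\to R$, $\mu_\alpha(s)=\alpha s_Y\in X'$. By (3), $\tau(c\,\alpha s_Y)=\tau(c_X\alpha s_Y)$, since $\alpha s_Y\in X'$ pairs only with $X$; and this equals $\tau(c_X\alpha\,s)$, since $c_X\alpha\in Y'$ pairs only with $Y$. So $\mu_\alpha$ is adjointable with adjoint $c\mapsto c_X\alpha$.

Let $g\in J$ have components $x\in X$, $\alpha\in A$, $y\in Y$, and so on. By (2),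
$$gs-\alpha s_Y\in s_0g+xs_A+ys_X+kw\subseteq kg+xA+A'+kw .$$
The right side is a finite-dimensional space that does not depend on $s$. So $\lambda_g-\mu_\alpha$ is adjointable of finite rank. (The space $A$ is finite-dimensional, which is why $xA$ and $A'$ are; $\alpha s_Y$ is the only term whose range can be infinite-dimensional.)

Let $\alpha_{ij}=\sum_l\alpha_{ij}^la_l\in A$ be the $A$-component of the entry $g_{ij}$. Applying this entrywise, $\lambda_G=M+S$ with $S$ adjointable of finite rank and
$$M(s)_i=\sum_j\alpha_{ij}(s_j)_Y,\qquad M'(c)_j=\sum_i(c_i)_X\alpha_{ij}.\tag{4}$$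
By Lemma 7 it suffices to show that $M$ is good.

**Step 2: $\operatorname{im}M$ is closed.** Since $\alpha_{ij}y_{n,l}=\alpha_{ij}^l\xi_n$, formula (4) gives
$$\operatorname{im}M=\Big\{\sum_nd_n\xi_n:\ d_n\in C,\ \text{almost all }0\Big\},$$
where $C\subseteq k^p$ is the span of the columns $(\alpha_{ij}^l)_i$ over all $j,l$. Let $z\in(\operatorname{im}M)^{\perp\perp}$. All rows $c$ with every $(c_i)_X=0$ lie in $(\operatorname{im}M)^\perp$, so $z$ is orthogonal to them; by (3) every component of $z_i$ other than the $X'$-component vanishes. So $z=\sum_nz_n\xi_n$ with $z_n\in k^p$, almost all $0$. For a row $\gamma\in k^p$ with $\gamma C=0$, the row $(\gamma_ix_n)_i$ pairs with $\sum_{n'}d_{n'}\xi_{n'}$ to $\gamma d_n=0$, so it lies in $(\operatorname{im}M)^\perp$. Hence $\gamma z_n=0$ for all such $\gamma$, so $z_n\in C$ for every $n$. Thus $z\in\operatorname{im}M$.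

**Step 3: description of $\operatorname{im}M'$.** The purpose is to split the problem along the index $n$. For $\beta=(\beta_j)\in A^q$ put $x_n\beta=(x_n\beta_j)_j\in Y'^q$. Let
$$D=\Big\{\Big(\sum_i\gamma_i\alpha_{ij}\Big)_j:\ \gamma\in k^p\Big\}\subseteq A^q,\qquad \dim D\le p\le m .$$
Writing $(c_i)_X=\sum_n\gamma^{(n)}_ix_n$ in (4), we get
$$\operatorname{im}M'=\Big\{\sum_nx_n\beta^{(n)}:\ \beta^{(n)}\in D,\ \text{almost all }0\Big\}.$$
Let $Y_n=\operatorname{span}\{y_{n,0},\dots,y_{n,m}\}$. Since $\tau(x_na_iy_{n,j})=\delta_{ij}$, the form $(\beta,s)\mapsto\tau(x_n\beta s)$ is a perfect pairing of the finite-dimensional spaces $A^q$ and $Y_n^q$. Moreover $x_{n'}\beta$ is orthogonal to $Y_n^q$ for $n'\ne n$.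

**Step 4: local form of an element of the double orthogonal.** Let $z\in(\operatorname{im}M')^{\perp\perp}$. Columns $s$ with all $(s_j)_Y=0$ lie in $(\operatorname{im}M')^\perp$, so, as in Step 2, $z\in Y'^q$. Write
$$z_j=\lambda_j\varphi+\sum_{n,l}z_{j,n,l}\eta_{n,l}\qquad(\lambda_j,z_{j,n,l}\in k,\ \text{finite sums}).$$
On $Y_n$ the functional $\varphi$ agrees with $\eta_{n,\bar n}=x_na_{\bar n}$, and $\eta_{n,l}=x_na_l$. So on $Y_n^q$ the row $z$ acts as $x_n\beta^{(n)}$, where
$$\beta^{(n)}_j=\lambda_ja_{\bar n}+\sum_lz_{j,n,l}a_l .$$
If $s\in Y_n^q$ annihilates $x_nD$, then by Step 3 it annihilates all $x_{n'}D$, so $s\in(\operatorname{im}M')^\perp$ and $z$ annihilates $s$. So $\beta^{(n)}$ is orthogonal to everything in $Y_n^q$ that is orthogonal to $D$, and by perfectness of the pairing $\beta^{(n)}\in D$ for every $n$.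

**Step 5: the dimension count.** The purpose is to show $\lambda=0$; this is where $p\le m$ is used. For all large $n$ we have $z_{j,n,l}=0$ for all $j,l$, so $\beta^{(n)}=(\lambda_ja_{\bar n})_j$. The residue $\bar n$ still takes all values. If $(\lambda_j)\ne0$, then $D$ contains $(\lambda_ja_l)_j$ for $l=0,\dots,m$, which are $m+1$ linearly independent elements. This contradicts $\dim D\le m$. Hence $\lambda=0$. Then almost all $\beta^{(n)}$ are $0$, all lie in $D$, and $z_j=\sum_{n,l}z_{j,n,l}\,x_na_l=\sum_nx_n\beta^{(n)}_j$. So $z\in\operatorname{im}M'$, and $\operatorname{im}M'$ is closed. This proves Proposition 9. $\square$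

For the column $a$ of part (b) we have $p=m+1$, $q=1$ and $D=A$, of dimension $m+1$. The count then gives no contradiction, and $z=\varphi$ does lie in $(\operatorname{im}M')^{\perp\perp}$ but not in $\operatorname{im}M'$: an element of $(\operatorname{im}M')^\perp$ has zero $Y$-component, by perfectness on each $Y_n$, and $\varphi$ annihilates it.

## Unit entries, and the end of the proof of Theorem 1

**Proof of Theorem 1(a).** We induct on $p\le m$. The case $p=0$ is trivial. Let $p\ge1$ and $N=GR^q\subseteq R^p$. If all entries of $G$ lie in $J$, then $\lambda_G$ is good by Proposition 9, and Lemma 8 extends every functional. Otherwise some entry of $G$ lies outside $J$, so it is a unit. The column of $G$ containing it is an element of $N$ with a unit coordinate. By the induction hypothesis functionals on finitely generated submodules of $R^{p-1}$ extend, so Lemma 4 extends every functional on $N$. $\square$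

Together with part (b), this proves Theorem 1. For $m=1$, part (a) with $p=1$ says that $R_1$ is right F-injective, and part (b) gives a cyclic submodule of $R_1^2$ with a functional that does not extend. So $R_1$ is right F-injective and not right FP-injective, over every field $k$.

## Matrix rings over $R_m$

**Proof of Corollary 2.** Put $R=R_m$.

**Step 1: $M_m(R)$ is right F-injective.** The purpose is to translate ideals of the matrix ring into submodules of $R^m$. Let $\Phi$ be a functional on the right ideal of $M_m(R)$ generated by $G_1,\dots,G_q$, with $\Phi(G_j)=B_j$. Put $G=[G_1\cdots G_q]$ and $B=[B_1\cdots B_q]$, of size $m\times mq$. Suppose $Gs=0$ for a column $s\in R^{mq}$. Cut $s$ into $q$ blocks of length $m$, and let $Z_j\in M_m(R)$ have the $j$-th block as first column and zeros elsewhere. Then $\sum_jG_jZ_j$ has first column $Gs=0$ and zeros elsewhere, so it is $0$. Applying $\Phi$ gives $\sum_jB_jZ_j=0$, that is, $Bs=0$. So by (1) each row of $B$ defines a functional on $GR^{mq}\subseteq R^m$. By Theorem 1(a) with $p=m$ it extends, so each row of $B$ has the form $cG$. Stacking the rows $c$ into $C\in M_m(R)$ gives $B=CG$, that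 is, $B_j=CG_j$ for all $j$. Hence $\Phi(Z)=CZ$ on the whole right ideal.

**Step 2: $M_{m+1}(R)$ is not right P-injective.** The purpose is to place the functional of part (b) on a principal right ideal. Let $E\in M_{m+1}(R)$ have first column $a=(a_0,\dots,a_m)^T$ and zeros elsewhere, and let $B\in M_{m+1}(R)$ have $(1,1)$ entry $\varphi$ and zeros elsewhere. Let $Z\in M_{m+1}(R)$ have first row $\zeta$. The $j$-th column of $EZ$ is $a\zeta_j$, and $BZ$ has first row $(\varphi\zeta_j)_j$ and zeros elsewhere. If $EZ=0$, then $a\zeta_j=0$ for all $j$, so $\varphi\zeta_j=0$ by Step 1 of the proof of Theorem 1(b), and $BZ=0$. So $EZ\mapsto BZ$ is a well-defined functional on the right ideal $E\,M_{m+1}(R)$. An extension would give $C$ with $B=CE$. Its $(1,1)$ entry reads $\varphi=\sum_ic_{1,i+1}a_i$, which is impossible by Step 2 of that proof.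

**Step 3: Morita invariance fails.** $M_m(R_m)$ and $M_{m+1}(R_m)$ are both Morita equivalent to $R_m$; the first is right F-injective, and the second is not even right P-injective. For $m=1$: $R_1$ is right F-injective and $M_2(R_1)$ is not. $\square$
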